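# Lower transcendence degree one: a gap between constant and square-root boundary growth

## Counting boundaries in $k(x)$ and in $k(x,y)$

Let $k$ be a field. Take $V=k+kx+ky$ inside $k(x,y)$, and let $W$ be the span of the monomials of total degree at most $2$:
$$1,\ x,\ y,\ x^2,\ xy,\ y^2 .$$
Then $\dim W=6$. The space $VW$ spanned by all products $vw$ consists of the polynomials of degree at most $3$, so $\dim VW=10$: multiplication by $V$ gains $4$ dimensions. For degree at most $j$, that is for $W=V^j$, we have $\dim W=\binom{j+2}{2}$ and the gain is
$$\dim VW-\dim W=\binom{j+3}{2}-\binom{j+2}{2}=j+2,$$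
roughly $\sqrt{2\dim W}$. A square of monomials, $0\le a,b\le 2$, has dimension $9$ and gains the six monomials $x^3,x^3y,x^3y^2,y^3,xy^3,x^2y^3$.

Could a cleverly chosen $W\subset k(x,y)$ gain much less? No: if $W\ne0$ has dimension $n$, the gain is at least $\sqrt n$. Multiply $W$ by a common denominator; this changes neither $\dim W$ nor $\dim VW$, so we may assume $W\subset k[x,y]$. Fix a monomial order. A finite-dimensional space of polynomials has as many leading monomials as its dimension. Let $M\subset\mathbb N^2$ be the set of exponents of leading monomials of $W$, so $|M|=n$. The leading exponents of $VW$ include $M\cup(M+e_1)\cup(M+e_2)$. If $M$ meets $r$ rows and $s$ columns, then pushing the rightmost point of each row one step to the right gives $r$ new points, and pushing the top point of each column upward gives $s$ new points. Hence the gain is at least $\max(r,s)$, and $n\le rs\le\max(r,s)^2$.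

In one variable things look different. With $V=k+kx$ and $W=V^j=\mathrm{span}(1,x,\dots,x^j)$ the gain is $1$, however large $W$ is.

So transcendence degree one shows constant gain, and transcendence degree two shows gain of order $n^{1/2}$. In a division algebra that is not commutative, could the smallest gain be of an order strictly between, say $n^{1/3}$ or $\log n$? And if the gain stays bounded, must the algebra be nearly commutative? These are the questions of this lecture.

## Lower transcendence degree, and the statements

All algebras are $k$-algebras, with $k$ an arbitrary field.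

**Definition (subframe, VDI, Ld).** A *subframe* of an algebra $B$ is a finite-dimensional subspace containing $1$. For a subframe $V$ of $B$, let $\mathrm{VDI}(V)$ be the supremum of all nonnegative $d$ for which there is a constant $C>0$ with
$$\dim_k(VW)\ \ge\ \dim_k(W)+C\,\dim_k(W)^{(d-1)/d}\qquad\text{for every subframe } W\text{ of }B, \tag{1}$$
and $\mathrm{VDI}(V)=0$ if there is no such $d$. The *lower transcendence degree* of $B$ is $\mathrm{Ld}(B)=\sup_V\mathrm{VDI}(V)$, over all subframes $V$ of $B$.

Call $d$ *admissible* for $V$ if (1) holds for some $C>0$. For $d=1$ the exponent is $0$ (constant gain), and for $d=2$ it is $1/2$. Our first computation says that $V=k+kx+ky\subset k(x,y)$ has $d=2$ admissible with $C=1$. The triangles $W=V^j$ show that no $d>2$ is admissible, since their gain has order $(\dim W)^{1/2}$. So $\mathrm{VDI}(V)=2$.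

We write $V^j$ for the span of $j$-fold products of elements of $V$, with $V^0=k$, and $k\langle V\rangle=\bigcup_jV^j$ for the subalgebra generated by $V$.

Some textbook notions are needed.

* An *Ore domain* $A$ is a domain in which any two nonzero elements have a nonzero common multiple, so that it has a quotient division algebra $Q(A)$ of fractions. Noetherian domains are Ore.
* If $A$ is generated by a subframe $V$, then $\mathrm{GKdim}(A)=\limsup_j \log(\dim V^j)/\log j$. If $\dim A<\infty$ it is $0$. If $\dim V^j\le C(j+1)$ it is at most $1$. If $\dim A=\infty$, then $V^{j}\subsetneq V^{j+1}$ for all $j$ (equality once forces equality forever), so $\dim V^j\ge j+1$ and $\mathrm{GKdim}(A)\ge1$. For a general algebra one takes the supremum over finitely generated subalgebras.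
* An algebra is *PI* if it satisfies a nontrivial polynomial identity. Subalgebras of matrix algebras over a commutative ring are PI. In particular a division algebra $D$ with center $Z$ and $\dim_ZD=m<\infty$ is PI: left multiplication on the $Z$-space $D$ embeds $D$ in $M_m(Z)$.

Three facts due to Zhang frame the subject: if $A$ is an Ore domain of finite GK dimension, then $\mathrm{Ld}(Q(A))\le\mathrm{GKdim}(A)$; if $E\subseteq D$ are division algebras, then $\mathrm{Ld}(E)\le\mathrm{Ld}(D)$; and for a commutative domain, $\mathrm{Ld}$ is the ordinary transcendence degree over $k$. Only the first will be used, and only for an example at the end.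

The problem, Question 3 below, comes from "Growth functions" (https://library.slmath.org/books/Book67/files/150122-JasonBell.pdf).

**Question 3.** Let $A$ be a finitely generated Ore domain and let $D=Q(A)$. If $\mathrm{Ld}(D)=1$, is it true that $D$ is finite-dimensional over its center?

For an example, let $k=\mathbb R$ and $A=\mathbb H[t]$, with $D=\mathbb H(t)$, of dimension $4$ over its center $\mathbb R(t)$. The generating subframe $V=\mathbb H+\mathbb Rt$ has $V^j=\mathbb H+\mathbb Ht+\dots+\mathbb Ht^{j-1}+\mathbb Rt^j$, of dimension $4j+1$: the gain along $W=V^j$ is always $4$.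

The answer is yes. More is true: if $D$ is not finite-dimensional over its center, then $\mathrm{Ld}(D)\ge2$, and this bound is attained.

**Theorem 1 (trichotomy).** Let $D$ be a division $k$-algebra, $V\subseteq D$ a subframe, $A=k\langle V\rangle$. Exactly one of the following holds.

1. $\dim_kA<\infty$; then $\mathrm{VDI}(V)=0$.
2. $\dim_kA=\infty$ and $\dim V^j\le C(j+1)$ for all $j$, for some constant $C$; then $\mathrm{VDI}(V)=1$.
3. $\dim_k(VW)\ge\dim_kW+(\dim_kW)^{1/2}$ for **every** nonzero finite-dimensional subspace $W\subseteq D$; in particular $\mathrm{VDI}(V)\ge2$.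

**Theorem 2 (answer to Question 3).** Let $A$ be a finitely generated Ore domain, $D=Q(A)$. If $\mathrm{Ld}(D)<2$ (in particular if $\mathrm{Ld}(D)=1$), then $D$ is finite-dimensional over its center.

**Corollary 3 (gap).** For every division algebra $D$, $\mathrm{Ld}(D)\in\{0,1\}\cup[2,\infty]$.

**Corollary 4 (characterization).** For a finitely generated Ore domain $A$ and $D=Q(A)$, the following are equivalent: (a) $\mathrm{Ld}(D)=1$; (b) $\mathrm{GKdim}(A)=1$; (c) $D$ is finite-dimensional over its center $Z$ and $\mathrm{trdeg}_kZ=1$.

Two published results will be quoted, and only after Theorem 1 is proved.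

* **(SSW)** Small–Stafford–Warfield, *Affine algebras of Gelfand–Kirillov dimension one are PI*, Math. Proc. Camb. Phil. Soc. 97 (1985): a finitely generated algebra of GK dimension $\le1$ is PI.
* **(P)** Posner/Kaplansky: if $A$ is a PI domain, then $Q(A)$ is the localization of $A$ at $Z(A)\setminus0$, and it is finite-dimensional over its center $Q(Z(A))$.

Here is how the pieces fit. If $V$ generates $A$ and $\mathrm{Ld}(D)<2$, Theorem 1 leaves only cases 1 and 2, and linear growth feeds into (SSW) and (P). So the work is to show that **non-linear growth of $V^j$ forces the square-root inequality for all $W$.** Note that $W$ is an arbitrary subspace of $D$; it need not lie in $A$ and it has no visible relation to the powers $V^j$.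

## The two cases of small growth

This section disposes of cases 1 and 2 of Theorem 1.

If $\dim A<\infty$, take $W=A$. Then $VW=W$, so no $d>0$ is admissible and $\mathrm{VDI}(V)=0$.

Now let $\dim A=\infty$. If $W\ne0$ were finite-dimensional with $VW=W$, pick $0\ne w\in W$; then $V^jw\subseteq W$ for all $j$, so $Aw\subseteq W$. As $D$ is a division algebra, $\dim A=\dim Aw\le\dim W<\infty$, a contradiction. Since $W\subseteq VW$, we get $\dim VW\ge\dim W+1$ for all nonzero $W$. So $d=1$ is admissible (with $C=1$) and $\mathrm{VDI}(V)\ge1$.

Suppose in addition that $\dim V^j\le C(j+1)$ for all $j$. If some $d>1$ were admissible with constant $C''>0$, then $W=V^j$ in (1) would give $\dim V^{j+1}-\dim V^j\ge C''(\dim V^j)^{(d-1)/d}\to\infty$, because $\dim V^j\to\infty$. This contradicts linear growth. So $\mathrm{VDI}(V)=1$.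

The three cases exclude one another: in case 3, $d=2$ is admissible with $C=1$, so the values of $\mathrm{VDI}(V)$ are $0$, $1$ and at least $2$ respectively. What remains is the implication: *if $\dim A=\infty$ and the growth is not linear, then the inequality in case 3 holds.*

## Boundary and cut

We shall need the following tools over a field larger than $k$, so fix the following setting for this section and the next: $F$ is a field, $\mathbb D$ is a division $F$-algebra, $\mathcal V\subseteq\mathbb D$ is an $F$-subframe with basis $v_1=1,v_2,\dots,v_g$, and $\mathcal A=F\langle\mathcal V\rangle$ is **infinite-dimensional**. Dimensions are over $F$, and "f.d." refers to finite-dimensional $F$-subspaces of $\mathbb D$. The case $F=k$, $\mathbb D=D$, $\mathcal V=V$ is allowed.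

**Definition (boundary).** For f.d. $X$ put $\partial(X)=\dim\mathcal VX-\dim X=\dim(\mathcal VX/X)\ge0$.

The boundary has three properties.

$$\partial(X+Y)+\partial(X\cap Y)\le\partial(X)+\partial(Y). \tag{2}$$
Indeed $\mathcal V(X+Y)=\mathcal VX+\mathcal VY$ and $\mathcal V(X\cap Y)\subseteq\mathcal VX\cap\mathcal VY$. Hence $\dim\mathcal V(X+Y)+\dim\mathcal V(X\cap Y)\le\dim\mathcal VX+\dim\mathcal VY$; subtract $\dim(X+Y)+\dim(X\cap Y)=\dim X+\dim Y$.

$$\partial(Xu)=\partial(X)\quad\text{for }0\ne u\in\mathbb D, \tag{3}$$
because $\mathcal V(Xu)=(\mathcal VX)u$ and right multiplication by $u$ is bijective.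

$$\partial(X)\ge1\quad\text{if }X\ne0. \tag{4}$$
This is the argument of the last section: $\mathcal VX=X\ni x\ne0$ would give $\mathcal Ax\subseteq X$ and $\dim\mathcal A<\infty$.

The boundary is not monotone in $X$. The following quantity is.

**Definition (cut).** For f.d. $S$ put $\mathrm{cut}(S)=\min\{\partial(X):X\supseteq S,\ X\text{ f.d.}\}$.

*Example.* Let $\mathbb D=F(x)$ and $\mathcal V=F+Fx$. Every nonzero f.d. $S$ lies in $q^{-1}\mathcal V^j$ for some common denominator $q$ and some $j$, and $\partial(q^{-1}\mathcal V^j)=1$. With (4), $\mathrm{cut}(S)=1$. In $F(x,y)$ with $\mathcal V=F+Fx+Fy$, the leading-monomial count of the first section shows that any $X\supseteq \mathcal V^j$ has $\partial(X)\ge\sqrt{\dim \mathcal V^j}$, so there $\mathrm{cut}(\mathcal V^j)\to\infty$.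

Clearly $S\subseteq S'$ implies $\mathrm{cut}(S)\le\mathrm{cut}(S')$. Moreover
$$\mathrm{cut}(Su)=\mathrm{cut}(S)\quad\text{for }0\ne u\in\mathbb D, \tag{5}$$
since $X\supseteq S$ if and only if $Xu\supseteq Su$, and $\partial(Xu)=\partial(X)$. Finally
$$\mathrm{cut}(S+S')+\mathrm{cut}(S\cap S')\le\mathrm{cut}(S)+\mathrm{cut}(S'). \tag{6}$$
To see this, choose optimal $X\supseteq S$ and $X'\supseteq S'$. Then $X+X'\supseteq S+S'$ and $X\cap X'\supseteq S\cap S'$, so the left side is at most $\partial(X+X')+\partial(X\cap X')\le\partial(X)+\partial(X')$ by (2).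

By a *word* we mean a product $v_{i_1}\cdots v_{i_m}$ with $m\ge0$. Words are nonzero, as $\mathbb D$ is a division algebra, and since $v_1=1$, the words of length at most $i$ span $\mathcal V^i$.

## Bounded cuts force linear growth

We now show that small boundaries on large spaces have consequences for the powers $\mathcal V^j$. The first lemma transfers information from an unknown space $X$ to the balls $\mathcal V^j$.

**Lemma 5.** Suppose that for some $r$ there are f.d. $X$ with $\partial(X)\le r$ and $\dim X$ arbitrarily large. Then $\mathrm{cut}(\mathcal V^j)\le r$ for all $j$.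

*Proof.* The aim is to find $x\ne0$ with $\mathcal V^jx\subseteq X$. List the nonempty words of length at most $j$ in order of nondecreasing length; there are $N=g+g^2+\dots+g^j$ of them. Choose $X$ with $\partial(X)\le r$ and $\dim X>rN$. Put $U_0=X$, and for the $q$-th word $u$ in the list put $U_q=\{x\in U_{q-1}:ux\in X\}$.

Write $u=v_iu'$. The word $u'$ is empty or earlier in the list, so $u'x\in X$ for $x\in U_{q-1}$. Hence $ux=v_iu'x\in\mathcal VX$, and $U_q$ is the kernel of the $F$-linear map $U_{q-1}\to\mathcal VX/X$, $x\mapsto ux+X$. The target has dimension at most $r$, so each step loses at most $r$ dimensions. Thus $\dim U_N\ge\dim X-rN>0$. For $0\ne x\in U_N$ all words of length at most $j$ send $x$ into $X$, that is, $\mathcal V^jx\subseteq X$. By (5), $\mathrm{cut}(\mathcal V^j)=\mathrm{cut}(\mathcal V^jx)\le\partial(X)\le r$. $\square$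

**Lemma 6.** If $\mathrm{cut}(\mathcal V^j)$ is bounded in $j$, then $\dim\mathcal V^j\le C(j+1)$ for some $C$ and all $j$.

*Proof.*

**Step 1: a set inside $\mathcal A$ that realizes the cut.** The integers $\mathrm{cut}(\mathcal V^j)$ are nondecreasing and bounded, so there are $r$ and $j_0$ with $\mathrm{cut}(\mathcal V^j)=r$ for all $j\ge j_0$. Choose f.d. $X_0\supseteq\mathcal V^{j_0+1}$ with $\partial(X_0)=r$, and let $W_0=X_0\cap\mathcal A\supseteq\mathcal V^{j_0+1}$. We have $\mathcal VW_0\subseteq\mathcal VX_0\cap\mathcal A$, and the map $\mathcal VX_0\cap\mathcal A\to\mathcal VX_0/X_0$ has kernel $X_0\cap\mathcal A=W_0$. So $\partial(W_0)\le\dim\big((\mathcal VX_0\cap\mathcal A)/W_0\big)\le r$. Also $\partial(W_0)\ge\mathrm{cut}(\mathcal V^{j_0+1})=r$. Hence $\partial(W_0)=r$. Since $W_0$ is a finite-dimensional subspace of $\mathcal A=\bigcup_a\mathcal V^a$ and contains $1$, we have $1\in W_0\subseteq\mathcal V^a$ for some $a$.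

**Step 2: the boundary stays equal to $r$ when $W_0$ is enlarged on the right.** We claim that $Z_i:=W_0\mathcal V^i$ satisfies $\partial(Z_i)=r$ for all $i\ge0$. List all words $u_0=1,u_1,u_2,\dots$ in order of nondecreasing length, and put $Y_q=\sum_{p\le q}W_0u_p$. We show $\partial(Y_q)=r$ by induction on $q$. For $Y_0=W_0$ this is Step 1. For $q\ge1$ write $u_q=vu_b$ with $v\in\{v_1,\dots,v_g\}$ and $b<q$, which is possible because $u_b$ is shorter than $u_q$. Now $\mathcal V^{j_0}\subseteq W_0$ and $\mathcal V^{j_0}v\subseteq\mathcal V^{j_0+1}\subseteq W_0$, so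
$$W_0u_q\cap Y_{q-1}\ \supseteq\ W_0vu_b\cap W_0u_b\ \supseteq\ \mathcal V^{j_0}vu_b .$$
Hence $\partial(W_0u_q\cap Y_{q-1})\ge\mathrm{cut}(\mathcal V^{j_0}vu_b)=\mathrm{cut}(\mathcal V^{j_0})=r$ by (5). By (2) and (3),
$$\partial(Y_q)\le\partial(W_0u_q)+\partial(Y_{q-1})-\partial(W_0u_q\cap Y_{q-1})\le r+r-r=r .$$
Conversely $Y_q\supseteq W_0\supseteq\mathcal V^{j_0+1}$ gives $\partial(Y_q)\ge r$. Since the words of length at most $i$ span $\mathcal V^i$, each $Z_i$ equals $Y_q$ for the last index $q$ with $u_q$ of length at most $i$. This proves the claim.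

**Step 3: from constant left boundary to bounded increments.** The boundary concerns multiplication by $\mathcal V$ on the left, while $Z_i$ grows on the right, so we must compare. Let $Z$ be f.d. with $\partial(Z)=r$, and write $\mathcal VZ=Z+T$ with $\dim T=r$. Then $\mathcal V^{l+1}Z=\mathcal V^lZ+\mathcal V^lT$ and $\dim\mathcal V^lT\le g^lr$, so
$$\dim\mathcal V^bZ\le\dim Z+r(1+g+\dots+g^{b-1}). \tag{7}$$
Since $1\in W_0\subseteq\mathcal V^a$,
$$Z_{i+1}=W_0\mathcal V\mathcal V^i\subseteq\mathcal V^{a+1}\mathcal V^i\subseteq\mathcal V^{a+1}W_0\mathcal V^i=\mathcal V^{a+1}Z_i .$$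
By (7) with $b=a+1$, $\dim Z_{i+1}\le\dim Z_i+C'$, where $C'=r(1+g+\dots+g^a)$ does not depend on $i$. As $\mathcal V^i\subseteq Z_i$, we get $\dim\mathcal V^i\le\dim W_0+C'i$. $\square$

## Balls cost too much

Let us try to finish over $k$ itself. Assume that $\dim A=\infty$ and that $V^j$ does not grow linearly.

The proof of Lemma 6 used only *one* coincidence $\mathrm{cut}(\mathcal V^{j_0})=\mathrm{cut}(\mathcal V^{j_0+1})=r$. So in our situation the sequence $\mathrm{cut}(V^j)$ is strictly increasing, and by (4) it starts at a value at least $1$. Hence $\mathrm{cut}(V^j)\ge j+1$. Now take any $W\subseteq D$ with $\dim W=n$ and $\partial(W)=c$, and run the proof of Lemma 5 with $X=W$, $r=c$ and $j=c$. If $n>c(g+\dots+g^c)$, then $V^cw\subseteq W$ for some $w\ne0$, so $\mathrm{cut}(V^c)\le c$, which is false. Therefore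
$$n\le c\,(g+g^2+\dots+g^c).$$
Here $g\ge2$, so $g+\dots+g^c\le2g^c$ and $c\le g^c$. This gives $n\le2g^{2c}$, that is, $c\ge\frac12\log_g(n/2)$. The gain tends to infinity with $n$, but a logarithmic lower bound makes no $d>1$ admissible.

The loss is easy to locate. We needed only that $\mathrm{cut}(V^c)>c$, but to force $V^cw$ into $W$ we imposed one condition for every word, each costing $c$ dimensions. To get $n\le c^2$ we may impose only $c$ conditions. So we look for a test space $T$ reached by **one condition per step**, that is, one spanned by a single path $1,\ y_1,\ y_2y_1,\ y_3y_2y_1,\dots$ with $y_i\in V$, whose cut still exceeds its number of steps.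

## Powers of one transcendental element

The simplest path repeats one step. Keep the assumptions of the last section, and suppose that some $y\in V$ is transcendental over $k$. Put $T_\ell=\mathrm{span}(1,y,\dots,y^\ell)$ and $t_\ell=\mathrm{cut}(T_\ell)$. Then $T_\ell+T_\ell y=T_{\ell+1}$ and $T_\ell\cap T_\ell y\supseteq T_{\ell-1}y$. By (5), (6) and monotonicity,
$$t_{\ell+1}+t_{\ell-1}\le2t_\ell\qquad(\ell\ge1):$$
the sequence is concave. It is also unbounded. If $t_\ell\le r$ for all $\ell$, there are $X_\ell\supseteq T_\ell$ with $\partial(X_\ell)\le r$ and $\dim X_\ell\ge\ell+1$, and Lemmas 5 and 6 give linear growth. A nondecreasing, concave, unbounded sequence of integers is strictly increasing, for if $t_\ell=t_{\ell-1}$, then concavity keeps it constant from there on. As $t_0\ge1$, we get $t_\ell\ge\ell+1$.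

Now let $\dim W=n$, $\partial(W)=c$, and successively impose $yw\in W,\ y^2w\in W,\dots,y^cw\in W$. Each condition costs at most $c$ dimensions, since $y^{i}w=y\cdot y^{i-1}w\in VW$. If $n>c^2$, some $w\ne0$ survives, $T_cw\subseteq W$, and $t_c\le c$, a contradiction. So $n\le c^2$, which is the inequality we want.

If no element of $V$ is transcendental but some $y\in V^m$ is, nearly the same argument works. By the computation behind (7), $\dim V^mW\le n+Kc$ with $K=1+g+\dots+g^{m-1}$, so each condition costs at most $Kc$, and $n\le Kc^2$. This still makes $d=2$ admissible.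

The argument stops exactly when **every element of $A$ is algebraic over $k$**. Nothing we have assumed excludes this, and then every $T_\ell$ is stuck in the finite-dimensional space $k[y]$. If we instead let the steps $y_i\in V$ vary, so that the span of the $z_i=y_i\cdots y_1$ has a chance to grow, we lose the concavity. The space that should overlap with $T_\ell$ is
$$\mathrm{span}(z_1,\dots,z_{\ell+1})=\mathrm{span}(1,\ y_2,\ y_3y_2,\ \dots,\ y_{\ell+1}\cdots y_2)\,y_1,$$
and its cut is that of the *shifted* path, for which we have no relation to $t_\ell$. Repetition gave the shift-invariance, but it could kill the growth.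

The way out is to choose the steps with independent indeterminate coefficients. Then the steps are all different, so the path grows; and they all look alike, because renaming indeterminates is an automorphism that carries the path to its shift.

## Generic scalars and the generic path

From here on $D$, $V$, $A$ are as in Theorem 1, with $\dim A=\infty$ and growth not linear. Let $v_1=1,v_2,\dots,v_g$ be a $k$-basis of $V$.

**Step 1: enlarging the scalars.** The aim is a setting in which the tools above apply and which has a shift. Let $s_{ij}$ ($i\in\mathbb Z$, $1\le j\le g$) be commuting indeterminates and $F=k(s_{ij})$. The ring $D[s_{ij}]$, with the $s_{ij}$ central, is a directed union of polynomial rings over $D$ in finitely many central variables. These are Noetherian domains by Hilbert's basis theorem, hence Ore; as any two elements of the union lie in one of them, $D[s_{ij}]$ is an Ore domain. Let $\mathbb D$ be its quotient division ring.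

The elements of $k[s_{ij}]$ are central in $D[s_{ij}]$, hence in $\mathbb D$, and so $F$ is central in $\mathbb D$. Localizing $D[s_{ij}]=D\otimes_kk[s_{ij}]$ at the central regular elements $k[s_{ij}]\setminus0$ gives $D\otimes_kF$, so $D\otimes_kF$ embeds in $\mathbb D$. In particular, elements of $D$ that are independent over $k$ are independent over $F$.

Put $\mathcal V=FV$ and $\mathcal A=FA=F\langle\mathcal V\rangle$. Then $v_1,\dots,v_g$ is an $F$-basis of $\mathcal V$, and $\mathcal V^j=FV^j$, so
$$\dim_F\mathcal V^j=\dim_kV^j. \tag{8}$$
Hence $\mathcal A$ is infinite-dimensional over $F$, and (2)–(6) and Lemmas 5 and 6 apply. From now on $\partial$ and $\mathrm{cut}$ are taken over $F$ in $\mathbb D$.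

**Step 2: the shift.** Let $\sigma$ be the ring automorphism of $\mathbb D$ that fixes $D$ and sends $s_{ij}$ to $s_{i+1,j}$. It is invertible because $i$ runs over all of $\mathbb Z$. We have $\sigma(F)=F$ and $\sigma(\mathcal V)=\mathcal V$. Although $\sigma$ is not $F$-linear, it is semilinear, so it maps f.d. $F$-subspaces to $F$-subspaces of the same dimension and preserves inclusions. As $\sigma(\mathcal VX)=\mathcal V\sigma(X)$, and the same holds for $\sigma^{-1}$,
$$\partial(\sigma(X))=\partial(X),\qquad\mathrm{cut}(\sigma(S))=\mathrm{cut}(S). \tag{9}$$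

**Step 3: the path.** Put
$$y_i=\sum_{j=1}^gs_{ij}v_j\in\mathcal V,\qquad z_0=1,\quad z_i=y_iz_{i-1}=y_i\cdots y_1,$$
$$T_\ell=\mathrm{span}_F(z_0,\dots,z_\ell),\qquad t_\ell=\mathrm{cut}(T_\ell).$$
Since the $v_j$ are $F$-independent, $y_i\ne0$, so all $z_i\ne0$. For example, with $g=2$ and $V=k+kv$, we have $z_2=(s_{21}+s_{22}v)(s_{11}+s_{12}v)$. Expanded, this has four terms with four different monomials in the $s$'s: the word used in each term can be read off its coefficient. This is the point of the next step.

**Step 4: the path grows.** We show
$$\dim_FT_\ell\to\infty. \tag{10}$$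
Otherwise the increasing chain $T_\ell$ stabilizes: $T_\ell=T_m$ for some $m$ and all $\ell\ge m$. Let $F_m=k(s_{aj}:a\le m)$ and $D_m=D\otimes_kF_m$. Then $z_0,\dots,z_m\in D_m$; put $T'=\mathrm{span}_{F_m}(z_0,\dots,z_m)\subseteq D_m$. Inside $D\otimes_kF=D_m\otimes_{F_m}F$ we have $T_m=T'\otimes_{F_m}F$. For $i>m$, expanding $y_i\cdots y_{m+1}$ gives
$$z_i=\sum_{J=(j_{m+1},\dots,j_i)}s_{i,j_i}\cdots s_{m+1,j_{m+1}}\;v_{j_i}\cdots v_{j_{m+1}}z_m\ \in\ T_i=T_m=T'\otimes_{F_m}F .$$
The coefficients are distinct monomials, one for each $J$, in variables that are independent over $F_m$; so they are $F_m$-linearly independent elements of $F$. In $(D_m/T')\otimes_{F_m}F$ the displayed sum is zero, and it has the form $\sum_J\overline{x_J}\otimes f_J$ with the $f_J$ independent over $F_m$. Hence every $\overline{x_J}=0$, that is,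
$$v_{j_i}\cdots v_{j_{m+1}}z_m\in T'\quad\text{for all }J .$$
So $F_mV^{i-m}z_m\subseteq T'$. Right multiplication by $z_m\neq0$ is injective and $k$-independent elements of $D$ are $F_m$-independent, so $\dim_kV^{i-m}\le\dim_{F_m}T'\le m+1$ for all $i>m$. This contradicts $\dim A=\infty$.

**Step 5: the cuts are concave.** We show
$$t_{\ell+1}+t_{\ell-1}\le2t_\ell\qquad(\ell\ge1). \tag{11}$$
We have $\sigma(z_i)y_1=y_{i+1}\cdots y_2\,y_1=z_{i+1}$. Hence $\sigma(T_\ell)y_1=\mathrm{span}_F(z_1,\dots,z_{\ell+1})$, so
$$T_\ell+\sigma(T_\ell)y_1=T_{\ell+1},\qquad T_\ell\cap\sigma(T_\ell)y_1\supseteq\mathrm{span}_F(z_1,\dots,z_\ell)=\sigma(T_{\ell-1})y_1 .$$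
By (5) and (9), $\mathrm{cut}(\sigma(T_i)y_1)=t_i$. Now apply (6) to $S=T_\ell$ and $S'=\sigma(T_\ell)y_1$, and use monotonicity for the intersection: $t_{\ell+1}+t_{\ell-1}\le t_\ell+t_\ell$.

**Step 6: the cuts are unbounded.** If $t_\ell\le r$ for all $\ell$, choose f.d. $X_\ell\supseteq T_\ell$ with $\partial(X_\ell)\le r$. By (10), $\dim X_\ell\to\infty$. Lemma 5 gives $\mathrm{cut}(\mathcal V^j)\le r$ for all $j$, and Lemma 6 with (8) gives $\dim_kV^j=\dim_F\mathcal V^j\le C(j+1)$. This contradicts the assumption that growth is not linear.

**Step 7: the cuts grow at least linearly.** We show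
$$t_\ell\ge\ell+1\qquad(\ell\ge0). \tag{12}$$
By (4), $t_0\ge1$. The sequence is nondecreasing and integral. If $t_\ell=t_{\ell-1}$ for some $\ell\ge1$, then (11) gives $t_{\ell+1}\le2t_\ell-t_{\ell-1}=t_\ell$, so $t_{\ell+1}=t_\ell$. Inductively $t$ is constant from there on, contradicting Step 6. So $t$ is strictly increasing, and (12) follows.

## The square-root inequality

We now return from $\mathbb D$ to subspaces of $D$ and finish the proof of Theorem 1. Let $0\ne W\subseteq D$ be finite-dimensional, $n=\dim_kW$ and $c=\dim_kVW-\dim_kW$. We saw that $c\ge1$. The claim is $n\le c^2$.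

**Step 8: passing to $FW$.** By the independence statement in Step 1, $\dim_FFW=n$. Since $\mathcal V\cdot FW=F\cdot VW$ has $F$-dimension $\dim_kVW$, we get $\partial(FW)=c$.

**Step 9: following the path for $c$ steps.** Suppose $n>c^2$. Put $U_0=FW$ and
$$U_i=\{w\in U_{i-1}:z_iw\in FW\}\qquad(1\le i\le c).$$
For $w\in U_{i-1}$ we have $z_{i-1}w\in FW$ (for $i=1$ because $z_0=1$), so $z_iw=y_iz_{i-1}w\in\mathcal V\cdot FW$. Thus $U_i$ is the kernel of the $F$-linear map
$$U_{i-1}\to(\mathcal V\cdot FW)/FW,\qquad w\mapsto z_iw+FW,$$
whose target has dimension $c$. Each step loses at most $c$ dimensions, so $\dim U_c\ge n-c\cdot c>0$. Pick $0\ne w\in U_c$. Then $z_iw\in FW$ for $0\le i\le c$, that is, $T_cw\subseteq FW$, and by (5)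
$$t_c=\mathrm{cut}(T_c)=\mathrm{cut}(T_cw)\le\partial(FW)=c .$$
This contradicts (12), which gives $t_c\ge c+1$. So $n\le c^2$, that is,
$$\dim_kVW\ge\dim_kW+(\dim_kW)^{1/2}.$$
For subframes $W$ this is (1) with $d=2$ and $C=1$, so $\mathrm{VDI}(V)\ge2$. Theorem 1 is proved. $\blacksquare$

## Finite-dimensionality over the center, the gap, and the characterization

**Proof of Theorem 2.** Since $A$ is finitely generated, some subframe $V$ of $A$ generates it. It is a subframe of $D$, and $\mathrm{VDI}(V)$, computed in $D$, satisfies $\mathrm{VDI}(V)\le\mathrm{Ld}(D)<2$. By Theorem 1, either $\dim_kA<\infty$ or $A$ has linear growth. In the first case $A$ is a finite-dimensional domain, hence a division algebra. Then $D=A$ is finite-dimensional over $k$, hence over its center. In the second case $\mathrm{GKdim}(A)\le1$, so $A$ is PI by (SSW), and $D=Q(A)$ is finite-dimensional over its center by (P). $\blacksquare$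

**Proof of Corollary 3.** By Theorem 1 every $\mathrm{VDI}(V)$ lies in $\{0,1\}\cup[2,\infty]$. If one of these values is at least $2$, so is the supremum; otherwise all values are $0$ or $1$, and so is the supremum. $\blacksquare$

**Proof of Corollary 4.**

**(a)$\Rightarrow$(b).** Let the subframe $V$ generate $A$. If $\dim A<\infty$, then $D=A$ is finite-dimensional, every subframe of $D$ is in case 1, and $\mathrm{Ld}(D)=0$, a contradiction. As $\mathrm{VDI}(V)\le\mathrm{Ld}(D)=1$, case 3 is excluded. So $V$ is in case 2: $A$ is infinite-dimensional of linear growth, and $\mathrm{GKdim}(A)=1$.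

**(b)$\Rightarrow$(c).** By (SSW), $A$ is PI. By (P), $D$ is finite-dimensional over its center $Z=Q(Z(A))$; let $m=\dim_ZD$. As $Z$ is the fraction field of $Z(A)$, a transcendence basis of $Z$ over $k$ can be chosen in $Z(A)$. Algebraically independent elements of $Z(A)$ generate a polynomial subring of $A$, whose GK dimension is the number of variables (if finite) and is at most $\mathrm{GKdim}(A)=1$. So $\mathrm{trdeg}_kZ\le1$.

Suppose $Z$ were algebraic over $k$. Embed $A\subseteq D\hookrightarrow M_m(Z)$. The matrix entries of finitely many generators of $A$ generate a finitely generated subalgebra $Z_0\subseteq Z$, which is algebraic over $k$ and therefore finite-dimensional. Then $A\subseteq M_m(Z_0)$ is finite-dimensional, contradicting $\mathrm{GKdim}(A)=1$. So $\mathrm{trdeg}_kZ=1$.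

**(c)$\Rightarrow$(a).** Let $m=\dim_ZD$ and embed $D\hookrightarrow M_m(Z)$. Let $V$ be any subframe of $D$. Its elements have entries in some subframe $V_0$ of $Z$, so $V\subseteq M_m(V_0)$ and $V^j\subseteq M_m(V_0^j)$. Put $Z_0=k\langle V_0\rangle$, a finitely generated commutative domain of transcendence degree at most $1$. If $Z_0$ is finite-dimensional over $k$, then $\dim V^j\le m^2\dim Z_0$. Otherwise, by Noether normalization, $Z_0$ is a finitely generated module over a polynomial ring $k[x]$. It is torsion-free, being a domain, and $k[x]$ is a principal ideal domain, so it is free, say of rank $l$. Multiplication gives an embedding $Z_0\hookrightarrow M_l(k[x])$. The entries of the elements of $V_0$ have degree at most $e$ for some $e$, so those of $V_0^j$ have degree at most $ej$, and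
$$\dim V^j\le m^2\dim V_0^j\le m^2l^2(ej+1).$$
In either situation $V$ is in case 1 or case 2 of Theorem 1, so $\mathrm{VDI}(V)\le1$. Hence $\mathrm{Ld}(D)\le1$. Finally choose $x\in Z$ transcendental over $k$. The subframe $k+kx$ has $\dim(k+kx)^j=j+1$, so it is in case 2 and has $\mathrm{VDI}=1$. So $\mathrm{Ld}(D)=1$. $\blacksquare$

## The Weyl algebra, the exponent $1/2$, and infinitely generated algebras

**The bound $2$ is sharp for non-PI algebras.** Let $\operatorname{char}k=0$ and let $A=k\langle x,y\rangle/(yx-xy-1)$ be the first Weyl algebra. It is a finitely generated Ore domain with center $k$ and $\mathrm{GKdim}(A)=2$. It is not PI: otherwise (P) would make $Q(A)$ finite-dimensional over $Q(Z(A))=k$, although $\dim_kA=\infty$. Hence $D=Q(A)$ is not finite-dimensional over its center, since otherwise $D$, and with it $A$, would embed in matrices over a field and be PI. Theorem 2 gives $\mathrm{Ld}(D)\ge2$, and Zhang's inequality gives $\mathrm{Ld}(D)\le\mathrm{GKdim}(A)=2$. So $\mathrm{Ld}(D)=2$.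

**The exponent $1/2$ in Theorem 1(3) is sharp over every field.** This is the triangle we began with: for $V=k+kx+ky\subset k(x,y)$ and $W=V^j$ we have $\dim W=\binom{j+2}2$ and $\dim VW-\dim W=j+2$.

**Finite generation cannot be dropped in Question 3.** Let $k=\mathbb Q$. For each prime $p$ let $B_p$ be a central division $\mathbb Q$-algebra of degree $p$ (these exist by class field theory). Let $B_N=\bigotimes_{p\le N}B_p$; it is a division algebra with center $\mathbb Q$, since the degrees are coprime. Put $B=\bigcup_NB_N$ and $D=B(t)=\bigcup_NB_N(t)$. Here $B_N(t)=B_N\otimes_{\mathbb Q}\mathbb Q(t)$ is a division algebra, finite-dimensional over its center $\mathbb Q(t)$. So $D$ is a division algebra, and we may take the Ore domain $A=D$.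

Every subframe of $D$ is finite-dimensional, hence lies in some $B_N(t)$. The growth estimate in (c)$\Rightarrow$(a), applied to $B_N(t)$ with its center $\mathbb Q(t)$, puts it in case 1 or case 2; and $\mathbb Q+\mathbb Qt$ is in case 2. So $\mathrm{Ld}(D)=1$.

The center of $D$ contains $\mathbb Q(t)$, and a central element of $D$ lies in some $B_N(t)$ and is central there, so the center of $D$ is exactly $\mathbb Q(t)$. But $D$ contains $B_N(t)$, of dimension $\prod_{p\le N}p^2$ over $\mathbb Q(t)$, for every $N$. So $D$ is not finite-dimensional over its center, and by (P), applied to the domain $D=Q(D)$, it satisfies no polynomial identity.
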